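# Parity in a noisy broadcast network costs order $n\log\log n$

## 1. A lower bound of order $n\log\log n$ for parity-rich functions

Logarithms are natural throughout, and information is measured in nats. There are $n$ processors, each holding one bit. They compute a Boolean function of the $n$ bits by broadcasting single bits, and every reception of a broadcast is wrong with probability at most $\epsilon$. The exact model is in Section 2.

**Definition (parity-rich).** Let $\alpha\in(0,\frac12)$. A function $f_n:\{0,1\}^n\to\{0,1\}$ is *$\alpha$-parity-rich* if for every $S_0\subseteq[n]$ with $|S_0|\ge n/2-1$ there are $S\subseteq S_0$ with $|S|\ge\alpha n$ and an assignment to the coordinates outside $S$ under which $f_n$ becomes the parity of $(x_j)_{j\in S}$ or its negation.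

**Theorem 1.** For all $\epsilon\in(0,\frac12)$ and $\alpha\in(0,\frac12)$ there are $\kappa>0$ and $n_0$ such that for all $n\ge n_0$ and all $\alpha$-parity-rich $f_n$: for every oblivious protocol with at most $\frac\kappa2n\log\log n$ broadcasts there are an input and an allowed error distribution for which the output is wrong with probability at least $\frac12-(\log n)^{-1/8}$.

Protocols may use private or shared coins, independent of everything else. Let $B(f_n)$ be the minimum number of broadcasts of an oblivious protocol that computes $f_n$ with error at most $\delta$.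

**Corollary 2.** For all constants $\epsilon,\delta\in(0,\frac12)$: $B(\mathrm{PARITY}_n)=\Omega(n\log\log n)$, so $B(\mathrm{PARITY}_n)\ne O(n)$. With Gallager's upper bound, $B(\mathrm{PARITY}_n)=\Theta(n\log\log n)=\Theta(\max_fB(f))$.

## 2. Noisy broadcasts, oblivious protocols, parity-rich functions

**The model.** This is the noisy broadcast network introduced by El Gamal. Processor $P_j$ holds the bit $x_j$. At each step a processor may broadcast one bit, and every other processor receives it and knows who sent it. Each received bit is flipped with probability at most $\epsilon$, where $0<\epsilon<\frac12$ is a known constant. Errors for different broadcasts, and for different receivers of the same broadcast, are mutually independent. Subject to this, the individual error probabilities are arbitrary numbers in $[0,\epsilon]$ chosen by an adversary. Any such choice is an *allowed error distribution*.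

A protocol is *oblivious* if whether $P_j$ broadcasts at step $i$ depends only on $n,i,j$. The *content* of the broadcast may depend on $x_j$, on what $P_j$ has received, and on coins. So silence carries no information, and we know in advance how often each processor speaks. The cost is the total number of broadcasts. A protocol computes $f$ if at the end a designated processor, fixed in advance, outputs $f(x)$ with error at most $\delta$, for every input and every allowed error distribution. Here $\delta\in(0,\frac12)$ is a constant.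

**What is asked.** Gallager showed that with $O(n\log\log n)$ broadcasts all processors can learn all $n$ bits with constant error probability, so $B(f)=O(n\log\log n)$ for every $f$. Goyal et al. showed that any protocol in which all bits are recovered needs $\Omega(n\log\log n)$ broadcasts. A Boolean function is only one bit of output, so that bound does not apply to it directly. The problem, from "Computing in Fault Tolerant Broadcast Networks and Noisy Decision Trees", asks whether some Boolean function needs more than linearly many broadcasts. Corollary 2 says yes: parity does.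

**Parity-rich functions: three examples.**

* *Parity* is $\frac13$-parity-rich for $n\ge6$: take $S=S_0$ and any assignment outside. Here $|S|\ge n/2-1\ge n/3$ because $n/6\ge1$.
* *Inner product mod 2*, $\bigoplus_{i\le p}x_iy_i$ with $n=2p\ge10$, is $\frac15$-parity-rich. A set of at least $p-1$ variables meets at least $(p-1)/2$ of the $p$ pairs, and $(p-1)/2\ge 2p/5=n/5$ since $p\ge5$. In each pair that is met, keep one variable of the set and fix its partner to $1$. Fix all other variables to $0$.
* *AND* is not $\alpha$-parity-rich once $\alpha n>1$. A restriction of AND to $S$ is constant $0$ or the AND of $S$, which for $|S|\ge2$ has at most one input with value $1$, while parity and its negation have $2^{|S|-1}\ge2$.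

**Proof of Corollary 2 from Theorem 1.** Take $\alpha=\frac13$. For $n$ large, $\delta<\frac12-(\log n)^{-1/8}$, so by Theorem 1 no protocol with at most $\frac\kappa2n\log\log n$ broadcasts has error at most $\delta$ on all inputs and error distributions. This number exceeds $Cn$ for each constant $C$ and all large $n$. The upper bound is Gallager's. $\square$

The same argument gives order $\Theta(n\log\log n)$ for every $\alpha$-parity-rich sequence with constant $\alpha$, for instance inner product. Note that $\kappa$ does not depend on $\delta$: below the threshold no advantage larger than $(\log n)^{-1/8}$ over guessing is possible.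

**Which feature of the model matters.** The proof uses essentially that error probabilities are only *bounded* by $\epsilon$: the adversary hides the rates. In the hard noise, the rate depends only on the broadcast, not on the receiver, and it is $0$ or lies in $[\epsilon/2,\epsilon]$. No claim is made for the variant in which every error probability equals a known $\epsilon$.

## 3. Repetition, and the parity of independently repeated bits

**Upper bound by repetition.** Let each processor broadcast its own bit $r$ times, and let the designated processor take majorities. By Hoeffding, one majority is wrong with probability at most $e^{-2r(1/2-\epsilon)^2}$. With $r=\lceil\log(n/\delta)/(2(\frac12-\epsilon)^2)\rceil$ all $n$ are right with probability at least $1-\delta$. This costs $O(n\log n)$.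

**Without relaying, $n\log n$ is needed.** Suppose $m$ processors just send their own bit $k$ times, every reception has error exactly $\epsilon$, and the output depends only on what $P_D$ hears (with $D$ not among the $m$ senders). Write bits as $\pm1$, let the $x_j$ be uniform and independent, $\Psi=\prod_jx_j$, and let $p_\pm$ be the law on $\{\pm1\}^k$ of what $P_D$ hears from $P_j$ if $x_j=\pm1$. The posterior mean of $x_j$ is $(p_+-p_-)/(p_++p_-)$, so its expected modulus is
$$\sum_\omega\tfrac12|p_+(\omega)-p_-(\omega)|=1-\sum_\omega\min(p_+(\omega),p_-(\omega))\le1-2\epsilon^k,$$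
using only the two words $\omega=(1,\dots,1)$ and $\omega=(-1,\dots,-1)$. The $x_j$ are independent given what $P_D$ heard, so the expected moduli multiply:
$$E\big|E[\Psi\mid\text{heard}]\big|\le(1-2\epsilon^k)^m\le e^{-2m\epsilon^k}.$$
If $k\le\frac{\log m}{2\log(1/\epsilon)}$ this is at most $e^{-2\sqrt m}$. So here parity is hidden because each $x_j$ keeps a little uncertainty *and* the uncertainties multiply.

When processors also listen and relay, the cost drops to $n\log\log n$ by Gallager's bound, and the product formula is lost. Section 6 shows how it is lost and what replaces it.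

## 4. Facts from information theory and complex analysis

* *Information.* $I(X;Y\mid Z)=\mathrm H(X|Z)-\mathrm H(X|Y,Z)$ for discrete $X$. It equals $E\,\mathrm{KL}\big(\mathrm{law}(X|Y,Z)\,\|\,\mathrm{law}(X|Z)\big)$ and also $E\,\mathrm{KL}\big(\mathrm{law}(X,Y|Z)\,\|\,\mathrm{law}(X|Z)\otimes\mathrm{law}(Y|Z)\big)$. Chain rule: $I(X;Y,Y'|Z)=I(X;Y|Z)+I(X;Y'|Y,Z)$.
* *Pinsker.* $\|P-Q\|_1\le\sqrt{2\,\mathrm{KL}(P\|Q)}$, where $\|\cdot\|_1$ is the full $\ell^1$ norm.
* *Cauchy's estimate.* If $|F|\le M$ on a disc of radius $r$ around a point, then $|F'|\le M/r$ at that point.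
* *Hadamard's three circles*, for radii $r/4,r/2,r$: $\max_{|\zeta-c|=r/2}|F|\le\big(\max_{|\zeta-c|=r/4}|F|\cdot\max_{|\zeta-c|=r}|F|\big)^{1/2}$ for $F$ analytic near the closed disc of radius $r$.
* *Blackboard protocols.* Players with private inputs $Y_1,\dots,Y_n$ write bits on a board that all read without error, in a fixed speaking order. Each bit is a function of the writer's input and the board. For a transcript $\ell$, the set of inputs $(Y_i)$ producing $\ell$ is a *rectangle* $\prod_iA_i^\ell$. Indeed $Y$ produces $\ell$ iff at each step $t$ the writer $i_t$ writes $\ell_t$ when the board shows $\ell_{<t}$, and this is a condition on $Y_{i_t}$ alone; group the conditions by player. Example: player 1 writes $Y_1$, then player 2 writes $Y_1\wedge Y_2$. The transcript $(1,0)$ is the rectangle $\{1\}\times\{0\}$, and $(0,0)$ is $\{0\}\times\{0,1\}$.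

## 5. From the network to a noiseless blackboard with hidden rates

Let $\kappa>0$ be a small constant depending only on $\epsilon,\alpha$, fixed in Section 13. Put $C=\frac\kappa2\log\log n$, with $n$ so large that $C\ge1$, and $k=\lfloor2C\rfloor\ge2$. Fix a protocol with at most $Cn$ broadcasts and designated processor $P_D$.

**Step 5.1 (choosing the columns).** *We isolate many processors that speak rarely and whose bits form a parity.* Fewer than $n/2$ processors broadcast more than $2C$ times, since otherwise there would be more than $Cn$ broadcasts. So at least $n/2$ broadcast at most $k$ times. By obliviousness this set is known in advance. Let $S_0$ be this set without $D$, so $|S_0|\ge n/2-1$. Choose $S\subseteq S_0$ and an assignment outside $S$ as in the definition of parity-rich. Fixing further bits, we may take $|S|=m:=\lceil\alpha n\rceil$. With bits written as $\pm1$, $f_n=\pm\Psi$ where $\Psi=\prod_{j\in S}x_j$.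

**Step 5.2 (the hard distribution).** *We choose random inputs and random hidden rates.* Let $x_j$ ($j\in S$) be uniform in $\{\pm1\}$ and $\theta_{j\tau}$ ($j\in S,\tau\le k$) i.i.d. uniform on $[\epsilon/2,\epsilon]$, all independent. Every reception of the $\tau$-th broadcast of $P_j$, $j\in S$, has error probability $\theta_{j\tau}$. Receptions of broadcasts from outside $S$ have error probability $0$. For each fixed $\theta$ this is an allowed error distribution. Let $p_{err}$ be the error probability averaged over $(x,\theta)$. Some input and some allowed error distribution have error probability at least $p_{err}$, so Theorem 1 follows from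
$$p_{err}>\tfrac12-(\log n)^{-1/8}.\tag{1}$$

**Step 5.3 (simulation).** *We remove the dependence of what is said on the speaker's own bit, so that all information about $x_j$ comes through noisy copies held by listeners.* At the $\tau$-th broadcast of $P_j$, $j\in S$, let $F^\pm$ be the bit it would send, given its receptions so far and the coins, if $x_j=\pm1$. If $F^+\ne F^-$, the sent bit is $F^+x_j$, and receiver $i$ gets $F^+x_j\eta$ with $\eta=\pm1$ the error. If $F^+=F^-$, receiver $i$ gets $F^+\eta$.

Let $\theta'$ be an independent copy of $\theta$. Given $x,\theta,\theta'$, let $\eta_{i,j\tau},\eta'_{i,j\tau}$ be independent signs with $P(\eta_{i,j\tau}=-1)=\theta_{j\tau}$ and $P(\eta'_{i,j\tau}=-1)=\theta'_{j\tau}$. Put $Y_{i,j\tau}=x_j\eta_{i,j\tau}$. In the *virtual protocol*, at this step $j$ writes both bits $F^+,F^-$ on a noiseless blackboard, and receiver $i$ takes as its reception $F^+Y_{i,j\tau}$ if $F^+\ne F^-$, and $F^+\eta'_{i,j\tau}$ otherwise. Processors outside $S$ write their bit, which is received correctly. At the end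 $P_D$ writes its output.

*Example.* If $P_j$ sends its own bit, the board shows $(+,-)$, which reveals nothing, and receiver $i$ uses its noisy copy $Y_{i,j\tau}$ of $x_j$. If $P_j$ relays something it heard, then $F^+=F^-$, the board shows it exactly, and the receivers put noise back by themselves through $\eta'$.

*The joint law of $x$, all receptions and the output is unchanged.* Before the step of slot $(j,\tau)$, no variable of this slot has been used, and $\theta_{j\tau},\theta'_{j\tau}$ serve this slot only. So given $x$ and the history (coins included), each of $(\eta_{i,j\tau})_i$ and $(\eta'_{i,j\tau})_i$ has the law of the real errors of that slot, averaged over $\theta_{j\tau}$; and the history determines which of the two is used. Induct over the steps.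

**Step 5.4 (fixing the auxiliary randomness).** *We arrive at a deterministic protocol.* $F^\pm$ is computed from the receptions of $P_j$ and coins, without $x_j$. Since $D\notin S$, the output of $P_D$ also uses no bit $x_j$, $j\in S$, directly. So what player $i$ writes depends only on the board, on $Y_i=(Y_{i,j\tau})_{j,\tau}$, on $\eta'_i$ and on coins. Since $(\theta',\eta',\text{coins})$ is independent of $(x,\theta,Y)$, we can fix it without increasing the average error. The order of speaking is fixed by obliviousness. Index $S$ by $[m]$, and note $E[Y_{i,j\tau}\mid x,\theta]=x_j(1-2\theta_{j\tau})$.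

**Blackboard problem.** There are $n$ players (rows $i$) and columns $j\in[m]$. Let $\Omega=\{\pm1\}^k$. Put $u_j=(x_js_{j1},\dots,x_js_{jk})$ with $x_j$ uniform in $\{\pm1\}$ and $s_{j\tau}=1-2\theta_{j\tau}$ i.i.d. uniform on $[1-2\epsilon,1-\epsilon]$. Let $\nu$ be the law of $u_j$; the $u_j$ are independent. Given $u$, the letters $Y_{ij}\in\Omega$ are independent with $Y_{ij}\sim\pi_{u_j}$, where
$$\pi_u(\omega)=\prod_{\tau\le k}\frac{1+u_\tau\omega_\tau}2 .$$
A deterministic blackboard protocol with fixed speaking order, in which player $i$ knows only $Y_i=(Y_{ij})_j$, writes at most $b:=2Cn+1$ bits. It outputs $o\in\{\pm1\}$, a function of the transcript $\ell=\Pi(Y)$, and, after a possible global sign change, $P(o\ne\Psi)\le p_{err}$. Hence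
$$1-2p_{err}\le E[o\Psi].\tag{2}$$

So we must show $E[o\Psi]<2(\log n)^{-1/8}$. The law $\nu$ lives on two disjoint boxes
$$Q_\pm=\pm[1-2\epsilon,1-\epsilon]^k,$$
and $x_j$ is determined by which box contains $u_j$: *flipping a bit moves $u_j$ from one box to the other.* Put $\lambda=(\epsilon/4)^k$ and let $\pi_0$ be uniform on $\Omega$. For $u\in Q_+\cup Q_-$ every mass of $\pi_u$ is at least $(\epsilon/2)^k\ge\lambda$; also $2^{-k}\ge\lambda$. Finally let $t_0=\lfloor m/2\rfloor$ and $K=b\log2/(m-t_0)$. We take $n$ large enough that $m\ge4$.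

## 6. Marginal posteriors do not see parity; a polynomial in the bias does

**The first attempt.** Imitate Section 3: show that each $x_j$ keeps some uncertainty given the transcript, and multiply. The multiplication needs independence of the $x_j$ given the transcript, and this fails for interactive protocols. In the extreme case, imagine a board that shows only the bit $\Psi$. Given it, any $m-1$ of the $x_j$ are uniform and independent, yet $\Psi$ is known. So no bound on posteriors of single columns or pairs of columns can, on its own, control $E[\Psi\mid\Pi]$.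

**What pairwise information does give.** (This paragraph and the next are heuristic; the proof starts in Section 7.) If pairs of columns are nearly independent given $\ell$, then averages over $j$ such as $\bar x=\frac1m\sum_j1\{x_j=-1\}$ have small conditional variance, and by Cauchy–Schwarz $E[\Psi\bar x|\ell]\approx\beta E[\bar x|\ell]$ with $\beta=E[\Psi|\ell]$. Express this through the likelihood. Let $L_\ell(\pi_u,v)$ be the probability of $\ell$ when column $j$ has parameter $u$ and the others $v$. Put
$$A(u)=\frac1m\sum_j\int\nu^{[m]\setminus j}(dv)\prod_{a\ne j}x_a\,L_\ell(\pi_u,v),\qquad B(u)=\frac1m\sum_j\int\nu^{[m]\setminus j}(dv)\,L_\ell(\pi_u,v).$$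
If $x_j=-1$ then $\Psi=-\prod_{a\ne j}x_a$. So the relation says $A+\beta B\approx0$ on average over $Q_-$. Likewise $A-\beta B\approx0$ on average over $Q_+$, that is, $A+\beta B\approx2\beta B$ there.

**Where this stops for a known rate.** If $k=1$ and the rate were known, $Q_\pm$ would be two points $\pm s$, and the two relations are compatible with $\beta=1$: take $B\equiv1$ and $A(u)=u/s$. Then $A+\beta B=1+u/s$ is $0$ at $-s$ and $2$ at $s$. This line of argument gives no contradiction.

**With hidden rates.** The relation holds for every small cell of $Q_-$, so $A+\beta B\approx0$ on a whole *box*. It is a polynomial in $u$. If it does not grow too fast in a complex neighbourhood, analytic continuation makes it small on $Q_+$ as well. There it is $\approx2\beta B$, and $B$ is not small on $Q_+$. So $\beta\approx0$.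

**Growth is the price of information: a toy case.** Let $k=1$, $m=1$, and let $h$ of the $n$ players write their letter. Then $L_\ell(\pi_u)=\prod_{i\le h}\frac{1+u\ell_i}2$, $A=B=L_\ell$, and $A+\beta B=(1+\beta(\ell))L_\ell(\pi_u)$ with $\beta(\ell)=E[x_1|\ell]$. At $u=i\,t$ we get $\sum_\ell|L_\ell(\pi_{it})|=(1+t^2)^{h/2}$, exponential in $h$. On the other hand $x_1$ is learned well: for $s\ge1-2\epsilon$, $L_\ell(\pi_s)/L_\ell(\pi_{-s})=(\frac{1+s}{1-s})^{\sum\ell_i}$ with $\frac{1+s}{1-s}\ge\frac{1-\epsilon}\epsilon>1$, so $1+\beta(\ell)\le2(\frac{1-\epsilon}{\epsilon})^{\sum\ell_i}$ when $\sum\ell_i<0$. Thus the quantity is small on $Q_-$ (in the sense of $\sum_\ell|\cdot|$) and large on $Q_+$, at the price of exponential growth off the real axis. We shall define a sensitivity $V_j$, equal to $h$ in this toy case, that governs the growth, and show that it is small on average.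

Three things make the real proof longer than this sketch: near-independence has to be bought by revealing some columns; $V_j$ is small only on average, so there is a cut-off; and everything that is revealed or cut off must not depend on the variable $u_j$ in which we continue analytically.

## 7. Information per column

For a vector $\mathbf p=(p_j)$ of laws on $\Omega$, let $P_{\mathbf p}$ be the law under which the $Y_{ij}\sim p_j$ are independent, and $I_{\mathbf p}$ information under it. Write $Y_{\cdot j}=(Y_{ij})_i$.

**Random set $R'$.** $R'$ consists of the first $t$ elements of a uniform random permutation of $[m]$, with $t$ uniform in $\{0,\dots,t_0-1\}$, all independent of $(u,Y)$. Put $H=[m]\setminus R'$. Then $|H|\ge m/2\ge2$.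

**Lemma 3.** For every fixed $\mathbf p$, and $(j,j')$ a uniform ordered pair of distinct elements of $H$:
(i) $E\,I_{\mathbf p}(Y_{\cdot j};\Pi\mid Y_{\cdot R'})\le K$; (ii) $E\,I_{\mathbf p}(Y_{\cdot j};Y_{\cdot j'}\mid\Pi,Y_{\cdot R'})\le K/t_0$.

*Proof.* This converts the bit budget $b$ into a bound per column and per pair. Let $\sigma$ be a uniform permutation and
$$a_s=E_\sigma I(Y_{\cdot\sigma(s+1)};\Pi\mid Y_{\cdot\sigma(1)},\dots,Y_{\cdot\sigma(s)}).$$
By the chain rule $\sum_{s<m}a_s=I(Y;\Pi)\le\mathrm H(\Pi)\le b\log2$. Columns are independent, so for $j\notin\mathcal R$ we have $I(Y_{\cdot j};\Pi|Y_{\cdot\mathcal R})=I(Y_{\cdot j};\Pi,Y_{\cdot\mathcal R})$, which is nondecreasing in $\mathcal R$. By exchangeability we may replace $\sigma(s+1)$ by $\sigma(s+2)$ in $a_s$, and then adding $\sigma(s+1)$ to the conditioning shows $a_s\le a_{s+1}$. So $(m-s)a_s\le\sum_{r\ge s}a_r\le b\log2$, and $a_s\le K$ for $s\le t_0$. Given $t$, the expectation in (i) is $a_t$; this proves (i).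

For (ii), expand $I(Y_{\cdot j};\Pi,Y_{\cdot j'}|Y_{\cdot R'})$ by the chain rule in two orders and use $I(Y_{\cdot j};Y_{\cdot j'}|Y_{\cdot R'})=0$:
$$I(Y_{\cdot j};Y_{\cdot j'}|\Pi,Y_{\cdot R'})=I(Y_{\cdot j};\Pi|Y_{\cdot R'\cup j'})-I(Y_{\cdot j};\Pi|Y_{\cdot R'}).$$
Its expectation given $t$ is $a_{t+1}-a_t$. Averaging over $t\in\{0,\dots,t_0-1\}$ telescopes to at most $a_{t_0}/t_0\le K/t_0$. $\square$

The bound $K$ will be of order $k$, which is more than the $\log2$ nats contained in $x_j$. So Lemma 3(i) does not say that $x_j$ is unknown; we use it only to control growth.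

## 8. The sensitivity $V_j$ and growth off the real axis

**Step 8.1 (what is revealed, and the likelihood).** *We set up the function that will be continued.* Fix $R'$. Let $W=(\ell,(Y_{iR'})_i,u_{R'})$. For $y\in\Omega^H$ put $f_i(y)=1\{(Y_{iR'},y)\in A_i^\ell\}$, and for laws $p_H=(p_j)_{j\in H}$
$$L_W(p_H)=\prod_i\sum_{y\in\Omega^H}p_H(y)f_i(y),\qquad p_H(y)=\prod_{j\in H}p_j(y_j).$$
Let $\mathfrak m(dW)=\nu^{R'}(du_{R'})\prod_i\pi_{u_{R'}}(y_{iR'})$, with counting measure over $(\ell,y_{R'})$. Given $u$, the probability of seeing $y_{R'}$ and $\ell$ is $\prod_i\pi_{u_{R'}}(y_{iR'})$ times $L_W(u_H)$, where $L_W(u_H)$ means $p_j=\pi_{u_j}$. Hence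
$$\text{the joint law of }(W,u_H)\text{ is }\ \mathfrak m(dW)\,L_W(u_H)\,\nu^H(du_H),\tag{3}$$
and, because the rectangles partition all $Y$,
$$\int\mathfrak m(dW)\,L_W(p_H)=1\quad\text{for any fixed laws }p_H.\tag{4}$$

Given $W$ and $u_H$, the rows $Y_{iH}$ are independent with laws $\nu_i(y)\propto\pi_{u_H}(y)f_i(y)$, where $\pi_{u_H}=\prod_{j\in H}\pi_{u_j}$. Let $\nu_{ij},\nu_{i,jj'}$ be the marginals of $\nu_i$ on one and two columns. Rows are independent both a priori and a posteriori, and KL is additive over products, so for fixed $u$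
$$I(Y_{\cdot j};\Pi|Y_{\cdot R'})=E\sum_i\mathrm{KL}(\nu_{ij}\|\pi_{u_j}),\qquad I(Y_{\cdot j};Y_{\cdot j'}|\Pi,Y_{\cdot R'})=E\sum_i\mathrm{KL}(\nu_{i,jj'}\|\nu_{ij}\otimes\nu_{ij'}).\tag{5}$$
If some $f_i$ vanishes identically then $L_W\equiv0$. Such $W$ have probability $0$ and contribute nothing below; set $V_j=0$ there, and likewise for the modified quantity $V_a^{(j)}$ of Section 9, and ignore them.

**Definition (sensitivity).** For $j\in H$ let $f_{ij}(\omega)=\sum_{y\in\Omega^{H\setminus j}}\pi_{u_{H\setminus j}}(y)f_i(\omega,y)$, with $\omega$ the letter in column $j$. All $\pi_{u_a}$ have positive masses, so $f_{ij}\not\equiv0$. Let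
$$\rho_{ij}(\omega)=\frac{f_{ij}(\omega)}{2^{-k}\sum_{\omega'}f_{ij}(\omega')}\in[0,2^k],\qquad V_j=\sum_i\max_\omega(\rho_{ij}(\omega)-1)^2 .$$
$V_j$ depends on $(W,u_{H\setminus j})$ only, *not on $u_j$*. For a complex measure $p$ in column $j$ put $L_W(p,u_{H\setminus j})=\prod_i\sum_\omega p(\omega)f_{ij}(\omega)$.

*Example.* In the toy case of Section 6 ($R'=\emptyset$), a writing player has $f_{i1}=1\{\omega=\ell_i\}$, so $\rho_{i1}\in\{0,2\}$ and it contributes $1$; a silent player has $f_{i1}\equiv1$ and contributes $0$. So $V_1=h$.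

**Lemma 4.** For $j$ uniform in $H$: $EV_j\le C_1K$ with $C_1=8\cdot4^k/\lambda^2$.

*Proof.* This shows that the sensitivity is controlled by the information. Let $p=\pi_{u_j}$ and $r_i=\nu_{ij}/p=f_{ij}/\sum_\omega p(\omega)f_{ij}(\omega)$. By Pinsker and $p\ge\lambda$, $\max_\omega|r_i-1|\le\lambda^{-1}\sqrt{2\,\mathrm{KL}(\nu_{ij}\|p)}$. Let $\bar r_i=2^{-k}\sum_\omega r_i(\omega)\ge2^{-k}\sum_\omega p(\omega)r_i(\omega)=2^{-k}$. Then $\rho_{ij}=r_i/\bar r_i$, so
$$|\rho_{ij}-1|=\frac{|(r_i-1)-(\bar r_i-1)|}{\bar r_i}\le2^{k+1}\max_\omega|r_i-1| .$$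
Squaring and summing, $V_j\le4^{k+1}\cdot2\lambda^{-2}\sum_i\mathrm{KL}(\nu_{ij}\|p)$. Take expectations, using (5) and Lemma 3(i), which holds for each fixed $u$. $\square$

**Lemma 5 (complex bound).** Let
$$\mathcal U=\{u\in\mathbb C^k:|\mathrm{Re}\,u_\tau|\le1-\tfrac\epsilon2,\ |\mathrm{Im}\,u_\tau|\le\tfrac\epsilon{2k}\ \text{for all }\tau\},$$
and extend $\pi_u$ polynomially. For $u\in\mathcal U$, $\tilde\pi:=\mathrm{Re}\,\pi_u$ is a probability law on $\Omega$, and $|L_W(\pi_u,u_{H\setminus j})|\le L_W(\tilde\pi,u_{H\setminus j})\,e^{5V_j/\lambda^2}$.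

*Proof.* The point is that the loss per row is *quadratic* in $\rho_{ij}-1$. Write $u_\tau=a_\tau+ib_\tau$. Then
$$1+u_\tau\omega_\tau=(1+a_\tau\omega_\tau)\Big(1+i\frac{b_\tau\omega_\tau}{1+a_\tau\omega_\tau}\Big),\qquad\Big|\frac{b_\tau}{1+a_\tau\omega_\tau}\Big|\le\frac{\epsilon/2k}{\epsilon/2}=\frac1k .$$
So $\pi_u(\omega)$ has an argument $\varphi(\omega)$ with $|\varphi|\le k\arctan\frac1k\le1$, and modulus at least $\prod_\tau\frac{1+a_\tau\omega_\tau}2\ge\lambda$. Hence $\tilde\pi(\omega)\ge\lambda\cos1\ge\lambda/2$. Since $\sum_\omega\pi_u(\omega)=\prod_\tau\sum_{\omega_\tau=\pm1}\frac{1+u_\tau\omega_\tau}2=1$, $\tilde\pi$ is a probability law, and $\mathrm{Im}\,\pi_u=h\tilde\pi$ with $h=\tan\varphi$, $|h|\le\tan1<1.6$, $\sum_\omega h\tilde\pi=0$. Therefore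
$$\sum_\omega\pi_u\rho_{ij}=\sum_\omega\tilde\pi\rho_{ij}+i\sum_\omega\tilde\pi h(\rho_{ij}-1),\qquad\sum_\omega\tilde\pi\rho_{ij}\ge\tfrac\lambda2\sum_\omega\rho_{ij}=\tfrac\lambda22^k\ge\lambda .$$
So $|\sum\pi_u\rho_{ij}|=(\sum\tilde\pi\rho_{ij})\sqrt{1+q_i^2}\le(\sum\tilde\pi\rho_{ij})e^{q_i^2/2}$ with $q_i\le1.6\,\lambda^{-1}\max_\omega|\rho_{ij}-1|$. Multiply by $2^{-k}\sum_{\omega'}f_{ij}(\omega')$ and take the product over $i$. Since $\sum_iq_i^2/2\le1.28\,V_j/\lambda^2\le5V_j/\lambda^2$, we are done. $\square$

## 9. Stability of $V_a$ when another column is neutralized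

We will cut off at large $V_a$, and the outcome for $a\ne j$ may depend on $u_j$. The next lemma lets us replace it by something that does not.

**Lemma 6.** For distinct $a,j\in H$ let $V_a^{(j)}$ be $V_a$ computed with $\pi_{u_j}$ replaced by $\pi_0$; it is a function of $(W,u_{H\setminus\{a,j\}})$. For $(a,j)$ a uniform ordered pair of distinct elements of $H$,
$$E\Big|\sqrt{V_a}-\sqrt{V_a^{(j)}}\Big|\le\Delta:=C_2\sqrt{2K/t_0},\qquad C_2=2^{3k+1}/\lambda^2 .$$

*Proof.*

**Step 9.1 (notation for one row).** *We write both versions through the posterior of the pair.* Fix $i$. Let $F(\omega,\omega')$ be the average of $f_i$ over the columns in $H\setminus\{j,a\}$ (laws $\pi_u$) given letter $\omega$ in column $j$ and $\omega'$ in column $a$. Put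
$$f(\omega')=\sum_\omega\pi_{u_j}(\omega)F(\omega,\omega'),\quad\tilde f(\omega')=\sum_\omega\pi_0(\omega)F(\omega,\omega'),\quad\tau(\omega)=\frac{\pi_0(\omega)}{\pi_{u_j}(\omega)}\in[2^{-k},\lambda^{-1}],$$
$Z=\sum_{\omega'}\pi_{u_a}(\omega')f(\omega')$ and $c_i=\|\nu_{i,ja}-\nu_{ij}\otimes\nu_{ia}\|_1$. Then $f=f_{ia}$, and
$$\frac{\pi_{u_a}(\omega')f(\omega')}Z=\nu_{ia}(\omega'),\qquad\frac{\pi_{u_a}(\omega')\tilde f(\omega')}Z=\sum_\omega\tau(\omega)\nu_{i,ja}(\omega,\omega').$$

**Step 9.2 ($\tilde f$ is nearly a multiple of $f$).** *If the two columns were independent a posteriori, neutralizing one would only rescale.* With $\bar\tau=\sum_\omega\tau(\omega)\nu_{ij}(\omega)$, the difference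
$$\frac{\pi_{u_a}(\tilde f-\bar\tau f)}Z=\sum_\omega\tau(\omega)\,(\nu_{i,ja}-\nu_{ij}\otimes\nu_{ia})(\omega,\cdot)$$
is at most $c_i/\lambda$ in modulus. Divide by $\pi_{u_a}\ge\lambda$: $|\tilde f-\bar\tau f|\le Zc_i/\lambda^2$. Let $M_f=2^{-k}\sum f>0$ and $M_{\tilde f}=2^{-k}\sum\tilde f$. Since $Z\le\sum f=2^kM_f$,
$$\Big|\frac{\tilde f}{M_f}-\bar\tau\rho\Big|\le e_i:=\frac{2^kc_i}{\lambda^2},\qquad\rho=\frac f{M_f}=\rho_{ia}\le2^k .$$

**Step 9.3 (normalize).** *We compare the two normalized profiles.* Let $\tilde\mu=M_{\tilde f}/M_f$. Averaging the last bound over $\omega'$ gives $|\tilde\mu-\bar\tau|\le e_i$. Since $\tau\ge2^{-k}$, $\tilde f\ge2^{-k}f$ pointwise, so $\tilde\mu\ge2^{-k}$. For $\tilde\rho=\tilde f/M_{\tilde f}$,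
$$|\tilde\rho-\rho|\le\frac{|\tilde f/M_f-\bar\tau\rho|+\rho|\bar\tau-\tilde\mu|}{\tilde\mu}\le2^k(1+2^k)e_i\le C_2c_i .$$

**Step 9.4 (sum over rows).** *We return to $V$.* $\sqrt{V_a}$ is the $\ell^2$ norm over $i$ of $\max_{\omega}|\rho_{ia}-1|$. By the triangle inequality $|\sqrt{V_a}-\sqrt{V_a^{(j)}}|\le C_2(\sum_ic_i^2)^{1/2}$. By Pinsker, (5) and Lemma 3(ii), $E\sum_ic_i^2\le2K/t_0$. Jensen's inequality finishes the proof. $\square$

## 10. A random cut-off, and decorrelation by revealing a few columns

**Step 10.1 (random threshold).** *Randomizing the threshold turns Lemma 6 into a statement about indicators.* Let $\Theta_0\ge1$ and let $\Theta$ be uniform on $[\Theta_0,2\Theta_0]$, independent of everything else. For $a\in H$ let $w_a=1\{\sqrt{V_a}\le\Theta\}$, a function of $(\Theta,W,u_{H\setminus a})$. For $j\ne a$ let $w_a^{(j)}=1\{\sqrt{V_a^{(j)}}\le\Theta\}$, a function of $(\Theta,W,u_{H\setminus\{a,j\}})$. The indicators $w_a,w_a^{(j)}$ differ only if $\Theta$ falls between $\sqrt{V_a}$ and $\sqrt{V_a^{(j)}}$, and $\Theta$ has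 density $1/\Theta_0$. So Lemma 4 with Markov, and Lemma 6, give for uniform $a$, and for a uniform distinct pair $(a,j)$, in $H$:
$$P(w_a=0)\le\frac{C_1K}{\Theta_0^2},\qquad P(w_a\ne w_a^{(j)})\le\frac\Delta{\Theta_0}.\tag{6}$$

**Step 10.2 (cells).** *We discretize $u_a$, so that entropies are finite.* Let $g$ be a multiple of $5$. Split $[1-2\epsilon,1-\epsilon]$ into $g$ equal intervals. This partitions each of $Q_\pm$ into $g^k$ cells of side $\epsilon/g$ and $\nu$-mass $\frac12g^{-k}$; let $G=2g^k$. The box $Q^{in}:=[1-1.8\epsilon,1-1.2\epsilon]^k\subset Q_+$ is a union of cells up to null sets, and $\nu_{in}:=\nu(Q^{in})=\frac12(3/5)^k$. For $a\in H$ let $Z_a=(\text{cell of }u_a,\,w_a)$, which takes at most $2G$ values.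

**Step 10.3 (reveal a second random set).** *After revealing $Z$ on a few random columns, the other $Z_a$ are pairwise nearly independent on average.* Let $h_1,h_2,\dots$ be a uniform ordering of $H$, let $1\le T\le m/4$, let $t_2$ be uniform in $\{0,\dots,T-1\}$, and $R=\{h_1,\dots,h_{t_2}\}$. All these choices are independent of $(u,Y)$, and $t_2$ is independent of $R'$. Put
$$\mathbf e=(R',R,\Theta),\qquad\mathcal F=(\mathbf e,W,Z_R),\qquad N=|H\setminus R|\ge m/4,\ N\ge2,$$
and for a union $c$ of cells
$$\Gamma(c)=\frac1N\sum_{a\in H\setminus R}w_a1\{u_a\in c\}.$$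

**Lemma 7.** There is $v=v(\mathcal F)$ with $\mathrm{Var}(\Gamma(c)|\mathcal F)\le v$ for every union $c$ of cells, and $E\sqrt v\le\eta_1:=\big(\frac4m+\sqrt{\log(2G)/(2T)}\big)^{1/2}$.

*Proof.* Let $v=\frac1N+$ the average over ordered pairs $a\ne a'$ in $H\setminus R$ of
$$\tfrac12\|\mathrm{law}(Z_a,Z_{a'}|\mathcal F)-\mathrm{law}(Z_a|\mathcal F)\otimes\mathrm{law}(Z_{a'}|\mathcal F)\|_1 .$$
In $\mathrm{Var}(\Gamma(c)|\mathcal F)=N^{-2}\sum_{a,a'}\mathrm{Cov}$ the summands $w_a1\{u_a\in c\}$ are $[0,1]$-valued functions of $Z_a$. The diagonal contributes at most $1/N$. Each off-diagonal covariance is the integral of a $[0,1]$-valued function against a signed measure of total mass $0$, hence at most half its $\ell^1$ norm. So $v$ bounds the variance.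

Now fix $R',\Theta$ and let $d_s=E_h\mathrm H(Z_{h_{s+1}}|W,Z_{h_1},\dots,Z_{h_s})$. By exchangeability of the ordering,
$$E_hI(Z_{h_{s+1}};Z_{h_{s+2}}|W,Z_{h_1},\dots,Z_{h_s})=d_s-d_{s+1}.$$
(All indices exist, since $T+1\le m/4+1\le m/2\le|H|$.) The average over $s<T$ is at most $d_0/T\le\log(2G)/T$. Given $R$, the pair $(h_{t_2+1},h_{t_2+2})$ is a uniform distinct pair in $H\setminus R$. So Pinsker in the form $\frac12\|\cdot\|_1\le\sqrt{\mathrm{KL}/2}$, and Jensen, give $Ev\le\frac4m+\sqrt{\log(2G)/(2T)}$. Finally $E\sqrt v\le\sqrt{Ev}$. $\square$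

**Step 10.4 (a version of $Z_R$ that does not see $u_j$).** *We will need to condition on $Z_R$ without destroying polynomiality in $u_j$.* For $j\in H\setminus R$ let $Z_R^{(j)}=(\text{cell of }u_a,\,w_a^{(j)})_{a\in R}$. For fixed $\mathbf e$ it is a function of $(W,u_{H\setminus j})$. Put
$$\eta(\mathbf e)=E[\sqrt v\,|\mathbf e]+\frac4N\sum_{j\in H\setminus R}P(Z_R^{(j)}\ne Z_R\,|\,\mathbf e).$$
Given $t_2$ and $r\le t_2$, for $j$ uniform in $H\setminus R$ the pair $(h_r,j)$ is a uniform distinct pair in $H$. A union bound over $r\le t_2<T$, with (6) and Lemma 7, gives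
$$E\,\eta(\mathbf e)\le\eta_0:=\eta_1+4T\Delta/\Theta_0 .$$

**Step 10.5 (fix $\mathbf e$).** *From here on the random sets and the threshold are constants.* A uniform element of $H\setminus R$ is uniform in $H$. By Markov's inequality, applied to two events of probability at most $\frac14$ each, we can fix $\mathbf e$ with
$$\eta(\mathbf e)\le4\eta_0,\qquad\frac1N\sum_{a\in H\setminus R}P(w_a=0|\mathbf e)\le\frac{4C_1K}{\Theta_0^2}.\tag{7}$$
Since $\mathbf e$ is independent of $(u,Y)$, the law of $(u,Y)$ is unaffected. All probabilities below are for this fixed $\mathbf e$.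

## 11. The signed measure $\gamma(u)$: small on $Q_-$, proportional to the parity bias on $Q_+$

Let $\Psi_H=\prod_{a\in H}x_a$, and let $\beta(W,z)=E[\Psi_H|W,Z_R=z]$, in a version with $|\beta(W,z)|\le1$ everywhere. Write $\beta=\beta(W,Z_R)=E[\Psi_H|\mathcal F]$. For $j\in H\setminus R$ and $u\in\mathbb C^k$ let
$$\gamma_j(u;W,z)=\int\nu^{H\setminus j}(dv)\,\big(\Psi_{H\setminus j}(v)+\beta(W,z)\big)\,w_j\,1\{Z_R^{(j)}=z\}\,L_W(\pi_u,v),\qquad\gamma=\frac1N\sum_{j\in H\setminus R}\gamma_j,$$
with $\Psi_{H\setminus j}(v)=\prod_{a\in H\setminus j}x_a$. This is the rigorous form of $A+\beta B$. The factors $w_j$, $1\{Z_R^{(j)}=z\}$ and $\beta(W,z)$ depend only on $(W,z,v)$, not on $u$. In $L_W(\pi_u,v)$ each of the $n$ row factors is affine in each $u_\tau$. So $\gamma(\cdot;W,z)$ is a polynomial in $u$ of degree at most $n$ in each coordinate. Let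
$$\|\gamma(u)\|=\sum_z\int\mathfrak m(dW)\,|\gamma(u;W,z)| .$$

**Step 11.1 (growth).** *We bound $\gamma$ on the complex region $\mathcal U$.* If $w_j=1$ then $V_j\le\Theta^2\le4\Theta_0^2$. By Lemma 5, for $u\in\mathcal U$,
$$\|\gamma(u)\|\le M:=2e^{20\Theta_0^2/\lambda^2},\tag{8}$$
because $|\Psi_{H\setminus j}+\beta(W,z)|\le2$, the indicators $1\{Z_R^{(j)}=z\}$ sum to $1$ over $z$, and $\int\mathfrak m(dW)L_W(\tilde\pi,v)=1$ for every $v$ by (4).

**Step 11.2 (scalar polynomials).** *We reduce the norm to complex functions of $u$.* For measurable complex $\phi(W,z)$ with $|\phi|\le1$ put $\langle\gamma(u),\phi\rangle=\sum_z\int\mathfrak m\,\gamma\phi$. By Lagrange interpolation on a grid of $(n+1)^k$ real points of $\mathcal U$, the coefficients of $\gamma$ in $u$ are fixed linear combinations of values of $\gamma$ at these points, and these values are $\mathfrak m$-integrable by (8). So $\langle\gamma(u),\phi\rangle$ is a polynomial in $u$. It is bounded by $M$ on $\mathcal U$, and $\|\gamma(u)\|=\sup_\phi|\langle\gamma(u),\phi\rangle|$.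

**Step 11.3 (Lipschitz bound on $Q_-$).** *This will pass from cell averages to points.* Let $u\ne u'$ in $Q_-$ and $e=(u'-u)/|u'-u|_\infty$. For $w$ on the segment $[u,u']\subset Q_-$ and complex $|t|\le\frac\epsilon{2k}$, the coordinates of $w+te$ have real part at most $1-\epsilon+\frac\epsilon{2k}\le1-\frac\epsilon2$ in modulus, and imaginary part at most $\frac\epsilon{2k}$. So $w+te\in\mathcal U$. Cauchy's estimate in the variable $t$ bounds the derivative of $\langle\gamma,\phi\rangle$ along $e$ by $2kM/\epsilon$. Integrate along the segment and take the supremum over $\phi$: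
$$\|\gamma(u)-\gamma(u')\|\le\tfrac{2kM}\epsilon|u-u'|_\infty\qquad(u,u'\in Q_-).\tag{9}$$

**Step 11.4 (averages over cells as conditional expectations).** *Here probability enters.* Let $c\subseteq Q_x$ ($x=\pm1$) be a union of cells. If $u_j\in c$ then $x_j=x$ and $\Psi_{H\setminus j}=x\Psi_H$. By (3), writing $E[X;dW]$ for the signed measure $D\mapsto E[X1\{W\in D\}]$,
$$\Big(\int_c\gamma_j(u;W,z)\,\nu(du)\Big)\mathfrak m(dW)=E\big[(x\Psi_H+\beta(W,z))\,w_j1\{u_j\in c\}1\{Z_R^{(j)}=z\};\,dW\big].$$
Replace $Z_R^{(j)}$ by $Z_R$. This changes the norm (total variation, summed over $z$) by at most $4P(Z_R^{(j)}\ne Z_R)$, since $|x\Psi_H+\beta(W,z)|\le2$ and $\sum_z|1\{Z_R^{(j)}=z\}-1\{Z_R=z\}|\le2\cdot1\{Z_R^{(j)}\ne Z_R\}$. On $\{Z_R=z\}$ we have $\beta(W,z)=\beta$. After the replacement, the average over $j$ is $E[(x\Psi_H+\beta)\Gamma(c)1\{Z_R=z\};dW]$, whose total variation summed over $z$ is $E\big|E[(x\Psi_H+\beta)\Gamma(c)|\mathcal F]\big|$. Hence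
$$\Big|\,\Big\|\int_c\gamma\,d\nu\Big\|-E\big|E[(x\Psi_H+\beta)\Gamma(c)|\mathcal F]\big|\,\Big|\le\frac4N\sum_jP(Z_R^{(j)}\ne Z_R).\tag{10}$$
Moreover
$$E[\Psi_H\Gamma(c)|\mathcal F]=\beta E[\Gamma(c)|\mathcal F]+\mathrm{Cov}(\Psi_H,\Gamma(c)|\mathcal F),\qquad|\mathrm{Cov}|\le\sqrt v,$$
by Cauchy–Schwarz and Lemma 7.

**Step 11.5 ($\gamma$ is tiny on $Q_-$).** *For $x=-1$ the main terms cancel.* The inner conditional expectation in (10) is $-\beta E[\Gamma(c)|\mathcal F]-\mathrm{Cov}+\beta E[\Gamma(c)|\mathcal F]=-\mathrm{Cov}$. So $\|\int_c\gamma\,d\nu\|\le\eta(\mathbf e)\le4\eta_0$ for every cell $c\subset Q_-$. For $u\in c$, $\nu(c)\gamma(u)=\int_c\gamma\,d\nu+\int_c(\gamma(u)-\gamma(u'))\,\nu(du')$. Since $\nu(c)^{-1}=2g^k$ and cells have side $\epsilon/g$, (9) gives for every $u\in Q_-$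
$$\|\gamma(u)\|\le\eta':=8\eta_0g^k+2kM/g.\tag{11}$$

**Step 11.6 ($\gamma$ sees $\beta$ on $Q^{in}$).** *For $x=+1$ the main terms add.* With $c=Q^{in}$ the inner expectation is $2\beta E[\Gamma(Q^{in})|\mathcal F]+\mathrm{Cov}$, so by (10) and (7)
$$\Big\|\int_{Q^{in}}\gamma\,d\nu\Big\|\ge2E[|\beta|\,\Gamma(Q^{in})]-4\eta_0.\tag{12}$$

## 12. Continuation from $Q_-$ to $Q_+$

**Step 12.1 (one complex variable).** *We join $-s\in Q_-$ to $s\in Q^{in}$ by a complex line that stays in $\mathcal U$ near the real axis.* Let $s\in Q^{in}$ and $r=\frac\epsilon{5k}$. For real $\zeta\in[-1-r,-1+r]$ we have $\zeta s\in Q_-$, since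
$$(1+\tfrac\epsilon5)(1-1.2\epsilon)=1-\epsilon-0.24\epsilon^2\le1-\epsilon,\qquad(1-\tfrac\epsilon5)(1-1.8\epsilon)=1-2\epsilon+0.36\epsilon^2\ge1-2\epsilon .$$
If $|\mathrm{Re}\,\zeta|\le1+r$ and $|\mathrm{Im}\,\zeta|\le r$ then $\zeta s\in\mathcal U$, since $(1+r)(1-1.2\epsilon)\le1-\epsilon$ and $r\le\frac\epsilon{2k}$. Call this set of $\zeta$ the rectangle. Let $F(\zeta)=\langle\gamma(\zeta s),\phi\rangle$. It is a polynomial with $|F|\le M$ on the rectangle and, by (11), $|F|\le\eta'$ on $[-1-r,-1+r]$. (This is where a box rather than a point matters: the segment has positive length.)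

**Lemma 8.** $|F(1)|\le\eta'^{\,\omega}M^{1-\omega}$ with $\omega=\frac25\,2^{-40k/\epsilon}$.

*Proof.* If $\eta'\ge M$ this follows from $|F(1)|\le M$, and $F\equiv0$ is trivial. Let $0<\eta'<M$ and $F\not\equiv0$.

**Step 12.2 (from the segment to a disc).** *We spread the smallness from a diameter of $D(-1,r)$, which lies in the rectangle, to $D(-1,r/2)$.* Parametrize the upper half of $D(-1,r)$ as $-1+r\xi$ with $|\xi|<1$, $\mathrm{Im}\,\xi>0$. The map $\xi\mapsto\frac{1+\xi}{1-\xi}$ is conformal from this half-disc onto the open first quadrant. It sends the diameter to the positive real axis and the arc to the positive imaginary axis. So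
$$h(\xi)=\frac2\pi\arg\frac{1+\xi}{1-\xi}=\frac2\pi\arctan\frac{2\,\mathrm{Im}\,\xi}{1-|\xi|^2}$$
is harmonic with values in $[0,1]$, tends to $0$ at the open diameter and to $1$ at the open arc. (It is the harmonic measure of the arc.) The function
$$S(\xi)=\log\frac{|F(-1+r\xi)|}M-(1-h(\xi))\log\frac{\eta'}M$$
is subharmonic and bounded above, and its upper limits at all boundary points except $\xi=\pm1$ are at most $0$: on the arc because $|F|\le M$, on the diameter because $|F|\le\eta'$. For $\delta_1>0$ add $\delta_1\log\frac{|\xi-1||\xi+1|}4\le0$, which tends to $-\infty$ at $\pm1$. The maximum principle gives that the sum is at most $0$. Let $\delta_1\to0$: $S\le0$. This is the two-constants theorem, $|F|\le M(\eta'/M)^{1-h}$. For $|\xi|\le\frac12$, $h\le\frac2\pi\arctan\frac43<\frac35$. The lower half is symmetric, and on the diameter the bound is clear. So $|F|\le M(\eta'/M)^{2/5}$ on $D(-1,r/2)$.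

**Step 12.3 (a chain of discs).** *We move the smallness to $\zeta=1$ by three circles.* Let $c_p=-1+pr/4$. Suppose $|F|\le M(\eta'/M)^{\frac252^{-p}}$ on $D(c_p,r/2)$ and $c_{p+1}\le1$. Then $D(c_{p+1},r/4)\subset D(c_p,r/2)$, and $D(c_{p+1},r)$ lies in the rectangle, where $|F|\le M$. The three-circles theorem with radii $r/4,r/2,r$ about $c_{p+1}$ gives
$$|F|\le\Big(M(\eta'/M)^{\frac252^{-p}}\cdot M\Big)^{1/2}=M(\eta'/M)^{\frac252^{-(p+1)}}\quad\text{on }D(c_{p+1},r/2).$$
The case $p=0$ is Step 12.2. Take $p=\lfloor8/r\rfloor\le40k/\epsilon$. Then $c_p\le1$ and $1-c_p<r/4$, so $1\in D(c_p,r/2)$, and $\frac252^{-p}\ge\omega$. $\square$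

**Step 12.4 (bound for $\beta$).** *We combine smallness on $Q^{in}$ with (12).* Taking the supremum over $\phi$ in Lemma 8, $\|\gamma(s)\|\le\eta'':=\eta'^{\,\omega}M^{1-\omega}$ for all $s\in Q^{in}$. So $\|\int_{Q^{in}}\gamma\,d\nu\|\le\nu_{in}\eta''$, and (12) gives
$$2E[|\beta|\Gamma(Q^{in})]\le\nu_{in}\eta''+4\eta_0 .$$
Now $\Gamma(Q^{in})\ge N_{in}-N_0$ with $N_{in}=\frac1N\sum_{a\in H\setminus R}1\{u_a\in Q^{in}\}$ and $N_0=\frac1N\sum_{a\in H\setminus R}(1-w_a)$. The $u_a$ are independent, so $E|N_{in}-\nu_{in}|\le\frac1{2\sqrt N}\le m^{-1/2}$. By (7), $EN_0\le4C_1K/\Theta_0^2$. Since $|\beta|\le1$, $\nu_{in}E|\beta|\le E[|\beta|\Gamma(Q^{in})]+EN_0+m^{-1/2}$, hence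
$$E|\beta|\le\tfrac12\eta''+\nu_{in}^{-1}\big(2\eta_0+m^{-1/2}+4C_1K/\Theta_0^2\big).\tag{13}$$

**Step 12.5 (back to the protocol).** *We bound the advantage.* Let $\Psi_{R'}=\prod_{a\in R'}x_a$. Both $o$ and $\Psi_{R'}$ are functions of $W$, and $\Psi=\Psi_{R'}\Psi_H$. By (2),
$$1-2p_{err}\le E[o\Psi]=E\big[o\,\Psi_{R'}\,E[\Psi_H|\mathcal F]\big]\le E|\beta|.\tag{14}$$

## 13. Choice of parameters

It remains to make the right side of (13) smaller than $2(\log n)^{-1/8}$. The competition is this: smallness on $Q_-$ is about $n^{-1/(40k)}$ (up to the factor $3kM$), continuation weakens it to the power $\omega=2^{-O(k)}$, and it must beat the growth $M=e^{O(\Theta_0^2\lambda^{-2})}$ with $\lambda^{-2}=e^{O(k)}$. So we need $e^{O(k)}$ to be a small power of $\log n$, that is, $k\le\kappa\log\log n$.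

**Step 13.1 (fixing $\kappa$).** *All quantities exponential in $k$ become small powers of $\log n$.* We have $k\le\kappa\log\log n$. Since $2C<k+1$, $k\ge2$ and $m-t_0\ge\alpha n/2$,
$$K\le\frac{2\log2\,(2Cn+1)}{\alpha n}\le\frac{5k}\alpha$$
for large $n$. The quantities $\lambda^{-2}=(4/\epsilon)^{2k}$, $C_1$, $C_2$, $\nu_{in}^{-1}$, $K$, $40k/\omega=100k\,2^{40k/\epsilon}$ and $10^k$ are all at most $e^{Ak}\le(\log n)^{A\kappa}$ with some $A=A(\epsilon,\alpha)\ge1$, for large $n$. Take $\kappa=\frac1{32A}$. Then for large $n$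
$$\frac{4C_1K}{\nu_{in}}\le4(\log n)^{3/32}\le(\log n)^{1/8},\quad\lambda^{-2}\le(\log n)^{1/8},\quad\frac\omega{40k}\ge(\log n)^{-1/8},\quad C_2\sqrt K\le\log n,\quad\nu_{in}^{-1},\,10^k\le\log n .$$

**Step 13.2 (the other parameters).** *We choose cut-off, revealed set and mesh.* Let $\Theta_0^2=(\log n)^{1/4}$, $T=\lfloor n^{1/4}\rfloor$ (which is at most $m/4$ for large $n$), and $g$ a multiple of $5$ with $n^{1/(40k)}\le g\le6n^{1/(40k)}$; the interval has length at least $5$, so it contains one.

**Step 13.3 (estimates).** *We evaluate $\eta_0,\eta',M,\eta''$ for large $n$.*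

* $g^k\le6^kn^{1/40}\le n^{1/40}\log n$ and $\log(2G)=\log(4g^k)\le\log n$. As $T\ge\frac12n^{1/4}$, $\sqrt{\log(2G)/(2T)}\le(\log n)^{1/2}n^{-1/8}$, and $4/m$ is smaller. Hence $\eta_1\le2(\log n)^{1/4}n^{-1/16}$.
* $\Delta=C_2\sqrt{2K/t_0}\le c_\alpha n^{-1/2}\log n$ with $c_\alpha$ depending on $\alpha$, so $4T\Delta/\Theta_0\le4c_\alpha n^{-1/4}\log n$. Hence $\eta_0\le3n^{-1/16}\log n$.
* $8\eta_0g^k\le24(\log n)^2n^{-1/16+1/40}\le n^{-1/40}\le n^{-1/(40k)}$, because $-\frac1{16}+\frac1{40}=-\frac3{80}<-\frac1{40}$. With (11), $\eta'\le(1+2kM)n^{-1/(40k)}\le3kM\,n^{-1/(40k)}$.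
* $\log M\le1+20\,\Theta_0^2\lambda^{-2}\le1+20(\log n)^{3/8}$.
* $\eta''=\eta'^{\,\omega}M^{1-\omega}\le3kM\,n^{-\omega/(40k)}\le\exp\big(\log(3k)+1+20(\log n)^{3/8}-(\log n)^{7/8}\big)\le(\log n)^{-1}$.

**Step 13.4 (conclusion).** *We insert everything into (13) and (14).* For large $n$,
$$E|\beta|\le\tfrac12(\log n)^{-1}+\big(6n^{-1/16}\log n+m^{-1/2}\big)\log n+(\log n)^{1/8-1/4}<2(\log n)^{-1/8}.$$
By (14), $p_{err}\ge\frac12-\frac12E|\beta|>\frac12-(\log n)^{-1/8}$, which is (1). All conditions "for large $n$" depend only on $\epsilon$ and $\alpha$. This proves Theorem 1, and with it Corollary 2. $\blacksquare$
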